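# Torsion of elliptic curves geometrically isogenous to curves with $j$-invariant in a fixed number field

Fix an algebraic closure $\overline{\mathbb Q}$ of $\mathbb Q$. All number fields lie in $\overline{\mathbb Q}$, and all elliptic curves are defined over number fields. For $E/F$ the torsion group $E(F)[\mathrm{tors}]$ is finite (Mordell–Weil), $\exp E(F)[\mathrm{tors}]$ is its exponent, and $d=[F:\mathbb Q]$. We write $\omega(n)$ for the number of distinct primes dividing $n$, and $G_F=\mathrm{Gal}(\overline{\mathbb Q}/F)$. For a prime $p$, $T_pE$ is the Tate module, $V_pE=T_pE\otimes\mathbb Q$, and $E[p^\infty]\cong V_pE/T_pE$ as Galois modules.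

## 1. One non-CM curve and everything isogenous to it

Start with one elliptic curve $E_0$ without CM over a number field $F_0$. Let $E/F$ be any elliptic curve, over any number field, that becomes isogenous to $E_0$ over $\overline{\mathbb Q}$. How large can $t=\#E(F)[\mathrm{tors}]$ be in terms of $d$?

Serre's open image theorem says that the image of $G_{F_0}$ in $\prod_pGL(T_pE_0)$ is open, so its index $I(E_0)$ is finite. With this in hand the question is easy.

**Proposition 1.** For every $E/F$ that is $\overline{\mathbb Q}$-isogenous to the non-CM curve $E_0/F_0$, the number $t=\#E(F)[\mathrm{tors}]$ satisfies $t^2\le 2\,I(E_0)\,(8/3)^{\omega(t)}\,d$.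

**Step 1: move the isogeny to a field of controlled degree.** Put $F_1=FF_0$; then $[F_1:F_0]\le d$. Since there is no CM, $\mathrm{Hom}_{\overline{\mathbb Q}}(E_0,E)$ is free of rank 1 over $\mathbb Z$, generated by some $\varphi$. The group $G_{F_1}$ acts on it through $\{\pm1\}$, so $\varphi$ is defined over some $F_2$ with $[F_2:F_1]\le2$. Hence $[F_2:F_0]\le 2d$.

**Step 2: turn torsion into a pair of lattices.** Write $T_p^0=T_pE_0$, $V_p=V_pE_0$, $M_p=\mathrm{End}(T_p^0)\cong M_2(\mathbb Z_p)$. The isogeny gives an isomorphism $V_p(\varphi):V_p\to V_pE$ of $G_{F_2}$-modules. Let $T_p\subset V_p$ be the preimage of $T_pE$. It is a $G_{F_2}$-stable lattice, it contains $T_p^0$, and $E[p^\infty]\cong V_p/T_p$ over $G_{F_2}$. So there is a lattice $\Lambda_p\supset T_p$ with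
$$E(F)[p^\infty]=\Lambda_p/T_p\cong\mathbb Z/p^{n_p}\times\mathbb Z/p^{m_p},\qquad n_p\ge m_p\ge0 .$$
Let $\Pi$ be the finite set of $p$ with $n_p\ge1$. Then $t=\prod_{p\in\Pi}p^{n_p+m_p}$ and $\#\Pi=\omega(t)=\omega(\exp E(F)[\mathrm{tors}])$. We write $n,m$ for $n_p,m_p$ when $p$ is clear.

**Definition.** $\mathfrak a_p=\{x\in M_p:\ x\Lambda_p\subset T_p\}$ and $H_p^*=\{g\in GL(T_p^0):\ g-1\in\mathfrak a_p\}$.

**Example 1.** Let $e_1,e_2$ be a basis of $T_p^0$, $T_p=T_p^0$ and $\Lambda_p=\langle p^{-n}e_1,e_2\rangle$. Here $E[p^\infty]=E_0[p^\infty]$, and the rational points are the multiples of one point of order $p^n$. Then $H_p^*$ consists of the $g$ whose first column is $\equiv\binom10\bmod p^n$. Its index in $GL(T_p^0)$ is the number of vectors of order $p^n$ in $(\mathbb Z/p^n)^2$, that is $p^{2n}(1-p^{-2})$.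

**Example 2.** Let $T_p=\langle p^{-1}e_1,e_2\rangle$ and $\Lambda_p=p^{-1}T_p^0$. Now $E[p^\infty]$ is that of the quotient of $E_0$ by the line spanned by $e_1$ mod $p$, and the rational point is the image of $p^{-1}e_2$, so $n=1$, $m=0$. The condition $x\Lambda_p\subset T_p$ says that the second row of $x$ is $\equiv0\bmod p$. So $H_p^*$ consists of the $g$ with second row $\equiv(0,1)\bmod p$. This example comes back in Section 2.

**Step 3: check that $H^*_p$ is an open subgroup of $GL(T^0_p)$ whose elements stabilize $T_p$.** If $(g-1)\Lambda_p\subset T_p$, then, as $T_p\subset\Lambda_p$, we get $gT_p\subset T_p$, and $gT_p=T_p$ because $\det g$ is a unit. Closure under products and inverses follows from $gh-1=g(h-1)+(g-1)$ and $g^{-1}-1=-g^{-1}(g-1)$. Openness holds because $p^kM_p\subset\mathfrak a_p$ for large $k$.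

**Step 4: bound an index by the degree.** Let $G$ be the image of $G_{F_0}$ in $\prod_{p\in\Pi}GL(T_p^0)$, let $G_p$ be its projections, and let
$$H=\{g\in G:\ g_p\in H_p^*\text{ for all }p\in\Pi\}.$$
An element of $G_{F_2}$ fixes $E(F)[p^\infty]$ pointwise, so it maps $\Lambda_p$ into $T_p$ after subtracting $1$. Hence the image of $G_{F_2}$ lies in $H$, and
$$[G:H]\le 2d.\tag{1}$$

**Step 5: bound the size of $H_p^*$ from above.** Let $\mu$ be the additive Haar measure on $\mathrm{End}(V_p)$ with $\mu(M_p)=1$. Multiplication by $g\in GL(T_p^0)$, on either side, maps $M_p$ onto itself, so it preserves $\mu$. Thus if $W\subset V$ are open subgroups of $GL(T_p^0)$, all cosets of $W$ have the same measure and $[V:W]=\mu(V)/\mu(W)$. Also $\mu(\mathrm{End}\,T_p)=1$, because $\mathrm{End}\,T_p$ is conjugate to $M_p$ and conjugation has determinant 1 on $\mathrm{End}(V_p)$. Choose a basis $f_1,f_2$ of $T_p$ with $\Lambda_p=\langle p^{-n}f_1,p^{-m}f_2\rangle$. An element of $\mathrm{Hom}(\Lambda_p,T_p)$ is a matrix over $\mathbb Z_p$ with first column divisible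 by $p^n$ and second by $p^m$. So this group has index $p^{2n+2m}$ in $\mathrm{End}(T_p)$, and
$$\mu(\mathfrak a_p)\le p^{-2(n+m)} .\tag{2}$$

**Conclusion.** We have $\mu(GL(T_p^0))=\#GL_2(\mathbb F_p)/p^4=(1-p^{-1})(1-p^{-2})\ge\frac38$. Put $\mathcal G=\prod_{p\in\Pi}GL(T_p^0)$ and $H^*=\prod_{p\in\Pi} H_p^*$, so $H=G\cap H^*$. Then
$$\prod_{p\in\Pi}\tfrac38\,p^{2(n_p+m_p)}\le[\mathcal G:H^*]\le[\mathcal G:G]\,[G:H]\le I(E_0)\cdot2d,$$
which is Proposition 1. $\blacksquare$

The constant here depends on $E_0$. What changes if $E_0$ is allowed to be any elliptic curve over $F_0$, and we ask for constants that depend on $F_0$ only?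

## 2. All curves over $F_0$ at once: the statements, and where Haar measure stops

**Definition.** For a number field $F_0$,
$$\mathcal I_{F_0}=\{E/F:\ E\text{ is }\overline{\mathbb Q}\text{-isogenous to some }E'\text{ with }j(E')\in F_0\},$$
where $F$ ranges over all number fields.

For example, every $E/F$ with $j(E)\in F_0$ is in $\mathcal I_{F_0}$, and so is every quotient of it by a finite subgroup, over any field of definition. The slides "Bounds on Torsion Groups From Geometric Isogeny Classes" state the following conjecture.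

**Conjecture.** For each number field $F_0$ and each $\epsilon>0$ there are $B=B(F_0)>0$ (independent of $\epsilon$) and $C_\epsilon=C_\epsilon(F_0)>0$ such that for all $E/F\in\mathcal I_{F_0}$
$$\exp E(F)[\mathrm{tors}]\le C_\epsilon d^{B+\epsilon}\quad\text{and}\quad \#E(F)[\mathrm{tors}]\le C_\epsilon d^{B+1+\epsilon}.$$

For comparison, a quoted consequence of work of Bourdon and Najman (2022) gives $\#E(F)[\mathrm{tors}]\le720720\sqrt{35}\cdot d^{1/2}$ for $E/F\in\mathcal I_{\mathbb Q}$ with $d$ odd. The conjecture is true, with $B=1$, and $B=1$ is least possible: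

**Theorem 1.** Let $F_0$ be a number field. There is $C_0=C_0(F_0)$ such that every non-CM $E/F\in\mathcal I_{F_0}$ satisfies
$$\#E(F)[\mathrm{tors}]\le C_0\cdot144^{\,\omega(\exp E(F)[\mathrm{tors}])}\cdot d .$$

**Theorem 2.** For every $F_0$ and $\epsilon>0$ there is $C_\epsilon(F_0)$ with
$$\exp E(F)[\mathrm{tors}]\le\#E(F)[\mathrm{tors}]\le C_\epsilon\,d^{1+\epsilon}\qquad\text{for all }E/F\in\mathcal I_{F_0}.$$
Hence the Conjecture holds with $B=1$. More precisely, there is $C(F_0)$ with $\#E(F)[\mathrm{tors}]\le d\exp\!\big(C\frac{\log d}{\log\log d}\big)$ for $d\ge3$.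

**Theorem 3.** For no $F_0$ does the first inequality of the Conjecture hold with $B<1$; and $\exp E(F)[\mathrm{tors}]\le Cd$ fails on $\mathcal I_{F_0}$ for every $C$. So the admissible $B$ are exactly $B\ge1$.

Let $E/F\in\mathcal I_{F_0}$ be non-CM. Choose $E_0/F_0$ with $j(E_0)=j(E')$; it is isogenous to $E$ over $\overline{\mathbb Q}$, and it is non-CM. Steps 1–5 of Section 1 apply word for word, with the same notation, and (1) and (2) hold. So Theorem 1 follows from a lower bound for $[G:H]$:

**Proposition 2.** $[G:H]\ge c(F_0)\prod_{p\in\Pi}\dfrac{p^{n_p+m_p}}{144}$, with $c(F_0)>0$ depending only on $F_0$.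

Indeed, with (1) this gives $\#E(F)[\mathrm{tors}]\le2c(F_0)^{-1}\,144^{\#\Pi}\,d$.

The first thing to try is the old argument: for each $p$, bound $[G_p:G_p\cap H_p^*]$ from below, then multiply. Both halves break.

*First break: small image.* Suppose $G_p$ lies, mod $p$, in a Borel subgroup. The index of $G_p$ in $GL(T_p^0)$ is then at least $p+1$, and the measure argument loses a power of $p$ for each such $p$. One can try to find enough elements in inertia at $p$ instead. At an ordinary place inertia acts (up to a small index) by a group $\Gamma$ of matrices $\begin{pmatrix}x&c\\0&1\end{pmatrix}$. But in Example 2 the group $H^*_p$ contains every such matrix, so $[\Gamma:\Gamma\cap H_p^*]=1$ although $n=1$. One ordinary inertia group may give nothing at all.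

*Second break: entanglement.* Even if every $[G_p:G_p\cap H_p^*]$ is large, $G$ may be much smaller than $\prod G_p$. Let $A$ be cyclic of order $k$, $G\subset A\times A$ the diagonal and $H^*=1\times1$. Each projection has index $k$, but $[G:H]=k$ and not $k^2$.

The cure for the second break is to work with subgroups that act at one prime only. We say that a subgroup of $G$ *lies in the $p$-component* if its elements have trivial components at all $q\ne p$; we then view it inside $GL(T_p^0)$. Suppose that for $p$ in some subset of $\Pi$ we have closed normal subgroups $K_p$ of $G$ lying in the $p$-component, and let $K=\prod K_p$. Then $K$ is normal in $G$, $K\cap H=\prod(K_p\cap H_p^*)$, and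
$$[G:H]=[G:HK]\,[HK:H]=[G:HK]\prod_p[K_p:K_p\cap H_p^*].\tag{3}$$
Inertia at $p$ supplies such $K_p$, since it acts on $T_q^0$, $q\ne p$, almost trivially. The cure for the first break is that inertia groups at *two different kinds* of places over $p$ must occur; this is where Merel's theorem enters (Section 7).

**Merel's theorem** (Invent. Math. 124, 1996). For each $D$ there is $M(D)$ such that if an elliptic curve over a number field of degree $\le D$ has a rational point of prime order $p$, then $p\le M(D)$. More generally, the torsion over number fields of degree $\le D$ is bounded in terms of $D$.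

**Constants.** Let $d_0=[F_0:\mathbb Q]$ and let $h_0$ be the class number of $F_0$. Fix $p_0=p_0(F_0)\ge37$ such that every $p>p_0$ is unramified in $F_0$ and $p_0\ge M(24h_0d_0)$. Let $S$ be the set of primes $\le p_0$.

**Three classes.** Let $\bar G_p\subset GL(E_0[p])$ be the image of $G_{F_0}$. A prime $p\in\Pi$ with $p>p_0$ is of *class A* if $\bar G_p\supseteq SL_2(\mathbb F_p)$; of *class $\Sigma$* if it is not of class A and $E_0$ has potentially supersingular reduction at some place over $p$; and of *class O* otherwise.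

## 3. A CM family showing that the exponent $1$ is optimal

*Proof of Theorem 3, given Theorem 2.* Let $E:y^2=x^3-x$ over $K=\mathbb Q(i)$. It has $j=1728\in\mathbb Q\subset F_0$ and $\mathrm{End}_K(E)=\mathbb Z[i]$. For $X\ge5$ let $N=\prod_{p\le X,\ p\equiv1(4)}p$, choose a Gaussian prime $\pi_p\mid p$ for each such $p$, and put $\mathfrak n=\prod\pi_p$. Then $E[\mathfrak n]\cong\mathbb Z[i]/\mathfrak n\cong\mathbb Z/N$. The group $G_K$ commutes with $\mathbb Z[i]$, so it acts on $E[\mathfrak n]$ through $(\mathbb Z[i]/\mathfrak n)^*$, of order $\varphi(N)$. Let $P$ be a generator and $F=K(P)$. Then $E/F\in\mathcal I_{F_0}$, $d\le2\varphi(N)$, and $\exp E(F)[\mathrm{tors}]\ge N$. For instance $X=5$ gives $N=5$ and $d\le8$.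

If $\exp\le Cd^{B'}$ held on $\mathcal I_{F_0}$ with $0<B'<1$, then $N\le C(2N)^{B'}$ for unboundedly large $N$, which is absurd. If $B<1$ were admissible, we could take $B'=B+\epsilon<1$; so $B\ge1$ is necessary. Moreover
$$\frac{\exp E(F)[\mathrm{tors}]}d\ge\frac N{2\varphi(N)}=\frac12\prod_{p\le X,\ p\equiv1(4)}\Big(1-\frac1p\Big)^{-1}\to\infty$$
as $X\to\infty$, by Dirichlet's theorem in the form $\sum_{p\equiv1(4)}1/p=\infty$. So no bound $\exp\le Cd$ holds. By Theorem 2 and $d\ge1$, every $B\ge1$ is admissible. $\blacksquare$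

## 4. The index of $H_p^*$ in special linear, congruence and diagonal groups

Three kinds of groups will be found inside $G$. This section computes what each of them contributes.

**Lemma 1.** Let $x\in\mathfrak a_p$. Then $\det x\in p^{n+m}\mathbb Z_p$ and $\operatorname{tr}x\in p^m\mathbb Z_p$.

*Proof.* With $f_1,f_2$ as in Step 5 of Section 1, $xf_1\in p^nT_p$ and $xf_2\in p^mT_p$. So in this basis the first column of $x$ is divisible by $p^n$ and the second by $p^m$, and $n\ge m$. $\blacksquare$

**Lemma 2.** (a) For $p$ odd and $n\ge1$, $[SL(T_p^0):SL(T_p^0)\cap H_p^*]\ge\frac12p^{n+2m}$. (b) For any $p$, $s\ge2$ and $V^1=SL(T_p^0)\cap(1+p^sM_p)$, $[V^1:V^1\cap H_p^*]\ge p^{n+2m-4s-1}$.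

*Proof.* Let $V=GL(T_p^0)$ in (a), $V=1+p^sM_p$ in (b), and $V^1=V\cap SL(T_p^0)$. As $V\cap H_p^*\subset1+\mathfrak a_p$, (2) gives $[V:V\cap H_p^*]\ge\mu(V)p^{2(n+m)}$. On the other hand
$$[V:V\cap H_p^*]=[\det V:\det(V\cap H_p^*)]\,[V^1:V^1\cap H_p^*],$$
so we need an upper bound for the determinant factor. A unit scalar $a\in1+p^n\mathbb Z_p$ lies in $H_p^*$, since $p^n\Lambda_p\subset T_p$; its determinant is $a^2$.

(a) As $p$ is odd, $\det(V\cap H_p^*)\supseteq(1+p^n\mathbb Z_p)^2=1+p^n\mathbb Z_p$, so the determinant factor is at most $(p-1)p^{n-1}\le p^n$. And $\mu(V)=(1-p^{-1})(1-p^{-2})\ge\frac{16}{27}>\frac12$. So the index is at least $\frac12p^{2n+2m-n}$.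

(b) Here $\det V\subset1+p^s\mathbb Z_p$ and $\det(V\cap H_p^*)\supseteq(1+p^{\max(n,s)}\mathbb Z_p)^2\supseteq1+p^{\max(n,s)+1}\mathbb Z_p$; for $p=2$ this uses $\max(n,s)\ge2$. The determinant factor is at most $p^{\max(n,s)+1-s}\le p^{n+1}$, and $\mu(V)=p^{-4s}$. $\blacksquare$

**Lemma 3.** Let $e_1,e_2$ be a basis of $T_p^0$, $R=\mathbb Z_p\times\mathbb Z_p\subset M_p$ the diagonal matrices, $D^1=1+pR$, $n\ge1$. Then $[D^1:D^1\cap H_p^*]\ge p^{n-1}$ if $m=0$, and $\ge p^{n+m-2}$ if $m\ge1$.

As a check, let $T_p=T_p^0$ and $\Lambda_p=\langle p^{-n}e_1,p^{-m}e_2\rangle$. Then $\mathrm{diag}(x,y)\in H_p^*$ means $x\equiv1\bmod p^n$, $y\equiv1\bmod p^m$, and both bounds are equalities. The point of the lemma is that $\Lambda_p$ and $T_p$ need not be compatible with the basis.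

*Proof.* Let $N=R\cap\mathfrak a_p$, and let $\delta$ be the $\mathbb F_p$-dimension of its image in $R/pR$. Then $D^1\cap H_p^*=1+(pR\cap N)$. Additive Haar measure on $R$ is invariant under multiplication by $R^\times\supset D^1$, so
$$[D^1:D^1\cap H_p^*]=[pR:pR\cap N]=p^{-2}[R:N][N:N\cap pR]=[R:N]\,p^{\delta-2}.$$

We claim $[R:N]\ge p^{n+m}$. Let $p^i\mathbb Z_p$ and $p^j\mathbb Z_p$ be the coordinate projections of $\Lambda_p$. A group is not the union of two proper subgroups, so some $\xi\in\Lambda_p$ has coordinates of valuation exactly $i$ and $j$. Then $R\xi=p^i\mathbb Z_pe_1\oplus p^j\mathbb Z_pe_2\supseteq\Lambda_p\supseteq T_p$, and $R\to R\xi$ is bijective. With $N'=\{x\in R:x\xi\in T_p\}\supseteq N$ we get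
$$[R:N]\ge[R:N']=[R\xi:T_p]\ge[\Lambda_p:T_p]=p^{n+m}.$$

This settles $m\ge1$, and also $m=0$ with $\delta\ge1$. Let $m=0$ and $\delta=0$; it suffices to show $[R:N]\ge p^{n+1}$. If not, $[R:N]=p^n$, as indices are powers of $p$, and all inequalities above are equalities: $\Lambda_p=R\xi$, $N=N'$, $T_p=N\xi$. Then $N=\{x\in R:xR\xi\subset T_p\}$ is an ideal $p^k\mathbb Z_p\times p^l\mathbb Z_p$ of $R$, and $R/N\cong R\xi/N\xi=\Lambda_p/T_p$ is cyclic. So $k=0$ or $l=0$. But $\delta=0$ means $N\subset pR$, a contradiction. $\blacksquare$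

## 5. Primes where the image contains $SL_2(\mathbb F_p)$

We use from Serre (Invent. Math. 15, 1972): Prop. 15, that a subgroup of $GL_2(\mathbb F_p)$ of order divisible by $p$ contains $SL_2(\mathbb F_p)$ or lies in a Borel subgroup; and Prop. 16, that a subgroup of $PGL_2(\mathbb F_p)$ of order prime to $p$ is cyclic, dihedral, or isomorphic to $A_4$, $S_4$ or $A_5$. We also use from Serre, *Abelian $\ell$-adic representations*, Ch. IV §3.4: for $p\ge5$, a closed subgroup of $SL_2(\mathbb Z_p)$ surjecting onto $SL_2(\mathbb F_p)$ is $SL_2(\mathbb Z_p)$.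

**Definition.** A finite nonabelian simple group $\Sigma$ *occurs* in a profinite group $A$ if $\Sigma\cong U/V$ with $U\subset A$ a closed subgroup and $V\lhd U$ open. For example, $PSL_2(\mathbb F_p)$, $p\ge5$, occurs in $GL_2(\mathbb Z_p)$, with $U=SL_2(\mathbb Z_p)$.

**Lemma 4.** (a) If $A_1\lhd A$ is closed and $\Sigma$ occurs in $A$, then $\Sigma$ occurs in $A_1$ or in $A/A_1$. If $\Sigma$ occurs in a quotient of $A$ by a closed normal subgroup, it occurs in $A$. (b) If $p\ge7$ and $q\ne p$ are primes, $PSL_2(\mathbb F_p)$ does not occur in $GL_2(\mathbb Z_q)$, nor in a finite product of such groups with $q\ne p$.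

*Proof.* (a) Let $U/V\cong\Sigma$. The image of $U\cap A_1$ in $\Sigma$ is normal. If it is $\Sigma$, then $\Sigma$ is a quotient of $U\cap A_1\subset A_1$. If it is trivial, $\Sigma$ is a quotient of $U/(U\cap A_1)$, a closed subgroup of $A/A_1$. For the second statement take preimages.

(b) Suppose it occurs. The kernel of $GL_2(\mathbb Z_q)\to GL_2(\mathbb F_q)$ is pro-$q$ and the scalars are abelian, so by (a) it occurs in $PGL_2(\mathbb F_q)$. For $q\le3$ this group is solvable, so let $q\ge5$. Let $U\subset PGL_2(\mathbb F_q)$ have $PSL_2(\mathbb F_p)$ as a quotient. If $q\nmid\#U$, then $U$ is solvable or $A_5$ by Prop. 16. A solvable $U$ is impossible, and so is $A_5$, because $\#PSL_2(\mathbb F_p)\ge168$. If $q\mid\#U$, apply Prop. 15 to the preimage of $U$ in $GL_2(\mathbb F_q)$: either $U$ is solvable, which is impossible, or $U\supseteq PSL_2(\mathbb F_q)$. In the last case $U/PSL_2(\mathbb F_q)$ is abelian, so by (a) $PSL_2(\mathbb F_p)$ occurs in $PSL_2(\mathbb F_q)$. By the same two propositions every proper subgroup of $PSL_2(\mathbb F_q)$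 is solvable or $A_5$, so $PSL_2(\mathbb F_p)$ is a quotient of $PSL_2(\mathbb F_q)$ itself. The latter is simple of order $q(q^2-1)/2$, which forces $q=p$, a contradiction. The statement for products follows from (a). $\blacksquare$

**The group $K_p$ for class A.** *$G$ contains $SL(T_p^0)$ placed in the $p$-component.* Let $N_p=\{g\in GL(T_p^0):(g,1,\dots,1)\in G\}$, a closed normal subgroup of $G_p$. It is the kernel of the projection of $G$ to $\prod_{q\in\Pi,q\ne p}GL(T_q^0)$, so $G_p/N_p$ is a quotient of the image of that projection. By Lemma 4, $PSL_2(\mathbb F_p)$ does not occur in $G_p/N_p$, hence not in $\bar G_p/\bar N_p$, where $\bar N_p$ is the image of $N_p$ in $\bar G_p$.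

The group $\bar N_p\cap SL_2(\mathbb F_p)$ is normal in $SL_2(\mathbb F_p)$. Since $PSL_2(\mathbb F_p)$ is simple and $SL_2(\mathbb F_p)$ is perfect, it is $SL_2(\mathbb F_p)$ or lies in $\{\pm1\}$. (If it is not in $\{\pm1\}$, it maps onto $PSL_2(\mathbb F_p)$, so has index $\le2$, hence index 1.) If it lay in $\{\pm1\}$, the image of $SL_2(\mathbb F_p)$ in $\bar G_p/\bar N_p$ would have $PSL_2(\mathbb F_p)$ as a quotient, which we excluded. So $\bar N_p\supseteq SL_2(\mathbb F_p)$. The closed commutator subgroup of $N_p$ lies in $SL(T_p^0)$ and maps onto a group containing $[SL_2(\mathbb F_p),SL_2(\mathbb F_p)]=SL_2(\mathbb F_p)$; so it is all of $SL(T_p^0)$.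

Put $K_p=SL(T_p^0)$; it is normal in $G$. By Lemma 2(a),
$$[K_p:K_p\cap H_p^*]\ge\tfrac12p^{n+m}\qquad(p\text{ of class A}).\tag{4}$$

## 6. Inertia above $p$, and supersingular places

Let $p>p_0$, $w$ a place of $\overline{\mathbb Q}$ over $p$, $I_w\subset G_{F_0}$ its inertia group, $P_w$ wild inertia, $v_0$ the place of $F_0$ below $w$. We recall the standard facts (Néron–Ogg–Shafarevich, Serre–Tate, Tate curves). Since $p\ge5$, $E_0$ acquires semistable reduction over a smallest extension of $F_{0,v_0}^{nr}$, which is cyclic and tame of degree $e_w\in\{1,2,3,4,6\}$. Let $J_w\lhd I_w$ be the corresponding subgroup. For any $q\ne p$ it is the set of $\sigma\in I_w$ acting unipotently on $T_q^0$. So it is canonical: $J_{gw}=gJ_wg^{-1}$ for $g\in G_{F_0}$.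

* (F1) If the reduction at $w$ is potentially good, $J_w$ acts trivially on $T_q^0$ for all $q\ne p$.
* (F2) If it is potentially multiplicative, $J_w$ acts on $T_q^0$, $q\ne p$, unipotently and through a pro-$q$ group.
* (F3) $P_w\subset J_w$, as $e_w$ is prime to $p$; and $P_w$ acts trivially on $T_q^0$ for $q\ne p$, since its image there is pro-$p$ and also trivial or pro-$q$.
* (F4) If the reduction is not potentially supersingular, there is an exact sequence of $J_w$-modules $0\to A_w\to T_p^0\to B_w\to0$ with $A_w,B_w$ free of rank 1, $J_w$ acting on $A_w$ by the cyclotomic character $\chi$ and trivially on $B_w$. (For potentially ordinary reduction $A_w$ comes from the formal group, and the Weil pairing gives the character; in the multiplicative case use the Tate curve.)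

In (F4), a $J_w$-stable line on which $J_w$ acts by $\chi$ maps to $0$ in $B_w$, because $\chi|_{J_w}\ne1$. So $A_w$ is unique, and $A_{gw}=gA_w$.

Since $p$ is unramified in $F_0$, $\chi(I_w)=\mathbb Z_p^*$. So $X_w:=\chi(J_w)$ has index dividing $e_w$ in $\mathbb Z_p^*$. It contains the pro-$p$ group $1+p\mathbb Z_p$, and its image $\bar X_w\subset\mathbb F_p^*$ has order $f_w\ge(p-1)/6>5$. Let $\Gamma_w$ be the image of $J_w$ in $GL(T_p^0)$.

**Schur–Zassenhaus for profinite groups.** Let $\mathcal A$ be profinite with a closed normal pro-$p$ subgroup $P$ of finite index prime to $p$. Then $P$ has a complement, and two complements are conjugate by an element of $P$. This follows from the theorem for finite groups by compactness. For $N\subset P$ open and normal in $\mathcal A$, the complements of $P/N$ in $\mathcal A/N$ form a finite nonempty set, and an element of the inverse limit of these sets is a complement. For conjugacy, the classes $xN\in P/N$ carrying one complement to the other mod $N$ form finite nonempty sets, and an element of their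 inverse limit conjugates the complements.

The next lemma makes ordinary inertia explicit: it contains a full one-dimensional torus, split by a finite-order element.

**Lemma 5.** In the situation of (F4) there is a basis $a_w,\beta_w$ of $T_p^0$ with $A_w=\mathbb Z_pa_w$ such that $\Gamma_w\ni\mathrm{diag}(x,1)$ for all $x\in X_w$, and the image of $P_w$ contains $\mathrm{diag}(x,1)$ for $x\in1+p\mathbb Z_p$. Moreover $\Gamma_w$ contains $\delta_w=\mathrm{diag}(\omega,1)$ with $\omega$ a root of unity of order $f_w$. If the image of $\Gamma_w$ in $GL_2(\mathbb F_p)$ has order prime to $p$, that image equals $\mathrm{diag}(\bar X_w,1)$.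

*Proof.* In a basis adapted to $A_w$, $\Gamma=\Gamma_w$ consists of matrices $(x,c):=\begin{pmatrix}x&c\\0&1\end{pmatrix}$. Let $\Gamma^1=\{(x,c)\in\Gamma:x\in1+p\mathbb Z_p\}$, a normal pro-$p$ subgroup with $\Gamma/\Gamma^1\cong\bar X_w$ cyclic of order $f_w$, prime to $p$. A complement is generated by some $\delta\in\Gamma$ of order $f_w$. Its upper left entry $\omega$ has order $f_w$: if $\omega^k=1$, then $\delta^k$ lies in a pro-$p$ group and has order prime to $p$, so $\delta^k=1$. As $\omega\ne1$ has order prime to $p$, $\omega-1$ is a unit. So $T_p^0$ is the sum of the $\omega$-eigenline $A_w=\mathbb Z_pa_w$ and the $1$-eigenline $\mathbb Z_p\beta_w$ of $\delta$. Use this basis from now on; $\delta=(\omega,0)$.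

Let $C=\{c:(1,c)\in\Gamma\}$, a closed subgroup of $\mathbb Z_p$, hence a $\mathbb Z_p$-submodule. For $g=(x,c)\in\Gamma$ we have $g^{-1}=(x^{-1},-x^{-1}c)$ and
$$g\delta g^{-1}\delta^{-1}=(x\omega,c)(x^{-1},-x^{-1}c)(\omega^{-1},0)=(\omega,c(1-\omega))(\omega^{-1},0)=(1,c(1-\omega)).$$
So $c(1-\omega)\in C$, and $c\in C$ because $1-\omega$ is a unit. Hence $(1,-c)(x,c)=(x,0)\in\Gamma$. As every $x\in X_w$ occurs, the first claim follows.

The image of $P_w$ in $\Gamma$ is a normal pro-$p$ subgroup with prime-to-$p$ quotient. So it lies in $\Gamma^1$, and the quotient of $\Gamma^1$ by it is pro-$p$ and prime to $p$, hence trivial. So it equals $\Gamma^1$, which contains $(x,0)$ for $x\in1+p\mathbb Z_p$.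

If the reduction of $\Gamma$ has order prime to $p$, the reduction of $(1,c)$, $c\in C$, is trivial, so $C\subset p\mathbb Z_p$. All $c$ that occur lie in $C$, so all reduce to $0$. $\blacksquare$

At supersingular places we count with valuations of torsion points. The case $n=1$, $m=0$ shows the idea: the $p-1$ nonzero rational points have valuation $\ge1$ in the formal group, and the valuations of all $p^2-1$ points of order $p$ add up to $v(p)$; so $p-1\le v(p)$. In general one looks at the points of exact order $p^n$.

**Lemma 6.** If $p>p_0$, $p\in\Pi$, and $E_0$ has potentially supersingular reduction at $w\mid p$, then $[\Gamma_w:\Gamma_w\cap H_p^*]\ge\frac16(1-\frac1p)p^{n+m}\ge\frac1{12}p^{n+m}$.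

*Proof.* Let $L_0$ be the fixed field of $J_w$ in $\overline{\mathbb Q}_p$, $J'\subset J_w$ the preimage of $H_p^*$ and $L$ its fixed field. Then $[L:L_0]=[\Gamma_w:\Gamma_w\cap H_p^*]$. Let $v$ be the normalized valuation of the completion of $L$, extended to an algebraic closure. As $p$ is unramified in $F_0$ and the residue field is algebraically closed,
$$v(p)=e_w[L:L_0]\le6[L:L_0].$$
Elements of $J'$ stabilize $T_p\supseteq T_p^0$. So $T_p/T_p^0$ is a finite $J'$-stable subgroup of $V_p/T_p^0=E_0[p^\infty]$, and the quotient $E_1$ of $E_0$ by it is defined over $L$, with Tate module $T_p$ and good supersingular reduction. The points of $\Theta:=\Lambda_p/T_p\cong\mathbb Z/p^n\times\mathbb Z/p^m$ are $L$-rational points of $E_1$. The reduction has no point of order $p$, so $\Theta\subset\hat E_1(\mathfrak m)$, where $\hat E_1$ is the formal group and $\mathfrak m$ is the maximal ideal of the completed ring of integers of $L$. It suffices to show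
$$\#\Theta\,(1-1/p)\le v(p).\tag{5}$$

For $k\ge0$, multiplication by $p^k$ on the supersingular reduction is purely inseparable of degree $p^{2k}$, so the series $[p^k](X)$ of $\hat E_1$ reduces to a series with order of vanishing $p^{2k}$ at $0$. By Weierstrass preparation $[p^k](X)$ is a unit series times a distinguished polynomial of degree $p^{2k}$. The $p^{2k}$ points of $E_1[p^k]$ all lie in the formal group over the algebraic closure and are zeros, so
$$[p^k](X)=u_k(X)\,X\prod_{0\ne y\in E_1[p^k]}(X-y),\qquad u_k\text{ a unit series}.$$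
Comparing derivatives at $0$ gives $\sum_{0\ne y\in E_1[p^k]}v(y)=v(p^k)=k\,v(p)$. Subtract the case $k=n-1$ from the case $k=n$: the sum of $v(y)$ over all $y\in E_1$ of exact order $p^n$ is $v(p)$. All these valuations are positive. The points of $\Theta$ of exact order $p^n$ form the set $\Theta\setminus\Theta[p^{n-1}]$; there are at least $\#\Theta(1-1/p)$ of them, because $\Theta[p^{n-1}]$ is a proper subgroup. Each of these points lies in $\mathfrak m$, so has valuation $\ge1$. This proves (5), and the last inequality of the lemma is $1-\frac1p\ge\frac12$. $\blacksquare$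

**The group $K_p$ for class $\Sigma$.** Choose $w\mid p$ potentially supersingular, and let $K_p$ be the closed normal subgroup of $G$ generated by the image of $J_w$. By (F1) that image lies in the $p$-component, hence so does $K_p$. As $K_p\supseteq\Gamma_w$, Lemma 6 gives
$$[K_p:K_p\cap H_p^*]\ge\tfrac1{12}p^{n+m}\qquad(p\text{ of class }\Sigma).\tag{6}$$

## 7. Class O: Merel's theorem forces two types of places

Example 2 showed that one ordinary place can be useless: it may be that the torsion point is fixed by all of $\Gamma_w$. If this happened at *all* places over $p$, we would have a stable line almost without ramification. The next lemma excludes that.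

**Lemma 7.** Let $p>p_0$, let $E_1/F_0$ be $F_0$-isogenous to $E_0$, and let $\ell\subset E_1[p]$ be a $G_{F_0}$-stable line with character $\lambda:G_{F_0}\to\mathbb F_p^*$. Then $\lambda(J_w)\ne1$ for some $w\mid p$.

*Proof.* Suppose $\lambda(J_w)=1$ for all $w\mid p$. Then $\lambda^{12}|_{I_w}=1$ for $w\mid p$, as $e_w\mid12$. Let $w\nmid p$ have residue characteristic $q$. If $E_1$ has potentially good reduction at $w$, $I_w$ acts on $T_pE_1$ through a group that embeds in the automorphism group of an elliptic curve over $\overline{\mathbb F}_q$, of order dividing $24$. If the reduction is potentially multiplicative, a subgroup of $I_w$ of index $\le2$ acts unipotently. So $\lambda^{24}$ is unramified at all finite places; it is also trivial on complex conjugations. Hence it factors through the class group, and $\lambda^{24h_0}=1$. Thus a nonzero point of $\ell$ is rational over an extension of $F_0$ of degree $\le24h_0$. So $p\le M(24h_0d_0)\le p_0$, a contradiction. $\blacksquare$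

Let $p$ be of class O. Every $w\mid p$ satisfies (F4), and we use the bases of Lemma 5, with bars for reduction mod $p$. We define a finite group $Q_p$, a homomorphism $\pi_p:G\to Q_p$ that factors through $\bar G_p$, and a *type* in $\{1,2\}$ for each $w\mid p$.

**Case O-B: $p\mid\#\bar G_p$. The purpose is to define types by means of a stable line.** By Prop. 15 of Serre there is a $\bar G_p$-stable line $\ell\subset E_0[p]$. Let $\lambda_1,\lambda_2$ be the characters on $\ell$ and $E_0[p]/\ell$, $Q_p=\mathbb F_p^*\times\mathbb F_p^*$, $\pi_p=(\lambda_1,\lambda_2)$. For $w\mid p$, $\ell$ is an eigenline of $\bar\delta_w=\mathrm{diag}(\bar\omega,1)$, $\bar\omega\ne1$. So one of the following holds.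

* Type 1: $\ell=\langle\bar a_w\rangle$. Then $J_w$ acts on $\ell$ by $\bar\chi$ and trivially on the quotient, so $\pi_p(J_w)=\bar X_w\times1$.
* Type 2: $\ell=\langle\bar\beta_w\rangle$. Then $\ell$ maps isomorphically to $B_w/pB_w$ and $E_0[p]/\ell\cong A_w/pA_w$, so $\pi_p(J_w)=1\times\bar X_w$.

If all $w\mid p$ had type 2, then $\lambda_1(J_w)=1$ for all $w\mid p$, against Lemma 7 for $(E_0,\ell)$. If all had type 1, then $\lambda_2(J_w)=1$ for all $w\mid p$, against Lemma 7 for $(E_0/\ell,\ E_0[p]/\ell)$. So both types occur.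

**Case O-C: $p\nmid\#\bar G_p$. The purpose is to find two lines that play the role of $\ell$.** By Lemma 5 the image of $J_w$ in $\bar G_p$ is $\mathrm{diag}(\bar X_w,1)$ in the basis $\bar a_w,\bar\beta_w$, and its image in $PGL_2(\mathbb F_p)$ is cyclic of order $f_w>5$. By Prop. 16 the image of $\bar G_p$ in $PGL_2(\mathbb F_p)$ is then cyclic, or dihedral of order $2k$ with $k\ge6$, since $A_4,S_4,A_5$ have no elements of order $>5$. Let $Z$ be the whole image in the cyclic case, and the rotation subgroup in the dihedral case. It is cyclic and normal, and contains the images of all $J_w$, since each is generated by an element of order $>2$.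

Let $\hat z\in\bar G_p$ lift a generator of $Z$. Some power of $\hat z$ is, up to a scalar, $\mathrm{diag}(\bar\omega,1)$ in the basis $\bar a_w,\bar\beta_w$. As $\hat z$ commutes with its powers, it is diagonal in this basis, and so is the whole preimage of $Z$ in $\bar G_p$. Each nonscalar element of this preimage has exactly the two eigenlines $\langle\bar a_w\rangle,\langle\bar\beta_w\rangle$. Applying this to $\bar\delta_{w'}$ for other $w'\mid p$, we see that $\{\langle\bar a_w\rangle,\langle\bar\beta_w\rangle\}=\{\ell_1,\ell_2\}$ does not depend on $w$. For $g\in\bar G_p$ the element $g\bar\delta_wg^{-1}$ is again nonscalar and in the preimage of $Z$, so $g$ permutes $\{\ell_1,\ell_2\}$.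

Say that $w$ has type $i$ if $\langle\bar a_w\rangle=\ell_i$. Both types occur. Indeed, if some $g\in G_{F_0}$ swaps the lines, use $\langle\bar a_{gw}\rangle=g\langle\bar a_w\rangle$. Otherwise $\ell_1,\ell_2$ are $G_{F_0}$-stable; if all $w$ had type 2 (respectively 1), $J_w$ would act trivially on $\ell_1$ (respectively $\ell_2$) for all $w\mid p$, against Lemma 7. Put $Q_p=\bar G_p$ and let $\pi_p$ be reduction. In coordinates along $\ell_1,\ell_2$, $\pi_p(J_w)$ is $\bar X_w\times1$ for type 1 and $1\times\bar X_w$ for type 2.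

**Tame output.** In both cases let $\mathcal T_p\subset Q_p$ be generated by all $\pi_p(J_w)$, $w\mid p$. It lies in a split torus $(\mathbb F_p^*)^2$, and as both types occur,
$$\#\mathcal T_p\ge\Big(\frac{p-1}6\Big)^2.\tag{7}$$
We also record two facts for later.

* (8) If $p'\ne p$ is another prime of class O and $w\mid p'$, then $\pi_p(J_w)=1$. Indeed, by (F1), (F2), $J_w$ acts on $T_p^0$ unipotently and through a pro-$p$ group. So $\lambda_1,\lambda_2$ are trivial on it in case O-B, and its image in $\bar G_p$ is trivial in case O-C.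
* (9) The second derived group $Q_p''$ is trivial, since $Q_p$ is abelian (O-B) or has an abelian normal subgroup of index $\le2$, the preimage of $Z$ (O-C).

## 8. Class O: wild inertia contains a full diagonal torus

For $p$ of class O let $\mathcal W_p$ be the closed subgroup of $G$ generated by the images of all $P_w$, $w\mid p$. By (F3) it lies in the $p$-component. It is normal in $G$, as $gP_wg^{-1}=P_{gw}$. And $\pi_p(\mathcal W_p)=1$, because $P_w$ is pro-$p$ while $\mathbb F_p^*$ (O-B) or $\bar G_p$ (O-C) has order prime to $p$.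

Wild inertia at a place $w'$ of type 2 contains one half of a torus, and at a place $w$ of type 1 it contains the other half, but *in a different basis*, which agrees with the first one only along a line mod $p$. To put both halves in one basis we use an averaging argument with the finite-order element $\delta_{w'}$.

**Lemma 8.** Let $U$ be a pro-$p$ group, $\delta$ a continuous automorphism of $U$ of finite order prime to $p$, and $V\lhd U$ a closed $\delta$-stable subgroup. Then every $\delta$-fixed element of $U/V$ lifts to a $\delta$-fixed element of $U$.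

For instance, let $U=\mathbb Z_p$ with $p$ odd, $\delta=-1$ and $V=p\mathbb Z_p$: the only fixed class in $\mathbb Z/p$ is $0$, and it lifts to $0$.

*Proof.* Let $uV$ be $\delta$-fixed. In $U\rtimes\langle\delta\rangle$ we have $u^{-1}\delta u=u^{-1}\delta(u)\cdot\delta\in V\delta$. So $\langle\delta\rangle$ and $u^{-1}\langle\delta\rangle u$ are complements of $V$ in $V\rtimes\langle\delta\rangle$. By Schur–Zassenhaus there is $v\in V$ with $v^{-1}u^{-1}\langle\delta\rangle uv=\langle\delta\rangle$. The element $v^{-1}u^{-1}\delta uv$ lies in $\langle\delta\rangle$ and is congruent to $\delta$ modulo $V$, so it equals $\delta$. Thus $uv$ commutes with $\delta$, that is, $\delta(uv)=uv$, and $uv$ lifts $uV$. $\blacksquare$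

**Lemma 9.** For $p$ of class O there is a basis of $T_p^0$ in which $\mathcal W_p\supseteq D^1=\{\mathrm{diag}(x,y):x,y\in1+p\mathbb Z_p\}$.

*Proof.* **Step 1: choose the basis and the matrix ring in which both places are visible.** Take $w'$ of type 2 and $w$ of type 1, and the basis $e_1=\beta_{w'}$, $e_2=a_{w'}$. Then $\bar e_1$ spans $\ell$ (respectively $\ell_1$), which is also spanned by $\bar a_w$. Let
$$\mathfrak J=\begin{pmatrix}\mathbb Z_p&\mathbb Z_p\\p\mathbb Z_p&\mathbb Z_p\end{pmatrix}\supset\mathfrak P=\begin{pmatrix}p\mathbb Z_p&\mathbb Z_p\\p\mathbb Z_p&p\mathbb Z_p\end{pmatrix};$$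
$\mathfrak P$ is a two-sided ideal of $\mathfrak J$ and $\mathfrak J/\mathfrak P=\mathbb F_p\times\mathbb F_p$. As $\pi_p(\mathcal W_p)=1$, elements of $\mathcal W_p$ are mod $p$ upper unitriangular (O-B) or trivial (O-C). So $\mathcal W_p\subset1+\mathfrak P$, a pro-$p$ group.

**Step 2: set up a filtration.** For $k\ge1$ the map $\kappa_k:1+p^k\mathfrak J\to\mathbb F_p\times\mathbb F_p$, $1+p^kx\mapsto x\bmod\mathfrak P$, is a homomorphism, because $(1+p^kx)(1+p^ky)=1+p^k(x+y+p^kxy)$ and $p^k\mathfrak J\subset\mathfrak P$. Its kernel is $1+p^k\mathfrak P$. It is invariant under conjugation by $\mathfrak J^\times$, since $\mathfrak J/\mathfrak P$ is commutative.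

**Step 3: show that $\kappa_k(\mathcal W_p\cap(1+p^k\mathfrak J))=\mathbb F_p^2$.** By Lemma 5 for $w'$, $\mathrm{diag}(1,1+p^k)\in\mathcal W_p$, and its $\kappa_k$ is $(0,1)$. For $w$, let $b$ be the matrix with columns $a_w,\beta_w$ in the basis $e_1,e_2$. It lies in $\mathfrak J^\times$, since $\bar a_w\in\mathbb F_p\bar e_1$. By Lemma 5 for $w$, with $E_{11}=\mathrm{diag}(1,0)$,
$$b\,\mathrm{diag}(1+p^k,1)\,b^{-1}=1+p^k\,bE_{11}b^{-1}\in\mathcal W_p,$$
and its $\kappa_k$ is $(1,0)$.

**Step 4: make the lifts diagonal.** In our basis $\delta:=\delta_{w'}=\mathrm{diag}(1,\omega)\in G_p\cap\mathfrak J^\times$. Conjugation by $\delta$ has finite order prime to $p$. It preserves $\mathcal W_p$ (which is normal in $G$ and lies in the $p$-component), $1+p^k\mathfrak J$ and $1+p^k\mathfrak P$. It acts trivially on the quotient of $\mathcal W_p\cap(1+p^k\mathfrak J)$ by $\mathcal W_p\cap(1+p^k\mathfrak P)$, which $\kappa_k$ identifies with $\mathbb F_p^2$. By Lemma 8, each element of this quotient lifts to an element of $\mathcal W_p\cap(1+p^k\mathfrak J)$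 commuting with $\delta$. Such a lift is diagonal, as $\omega\ne1$.

**Step 5: successive approximation.** Let $R$ be the diagonal matrices and $D'$ the closed group of diagonal elements of $\mathcal W_p$. Since $R\cap\mathfrak P=pR$, $D'\subset1+pR=D^1$. By Step 4, for every $k\ge1$ the group $D'\cap(1+p^kR)$ surjects onto $(1+p^kR)/(1+p^{k+1}R)$. As $D'$ is closed, $D'=D^1$. $\blacksquare$

**The group $K_p$ for class O.** Put $K_p=\mathcal W_p$. By Lemmas 9 and 3,
$$[K_p:K_p\cap H_p^*]\ge p^{n-1}\ (m=0),\qquad\ge p^{n+m-2}\ (m\ge1).\tag{10}$$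
Compared with the goal $p^{n+m}$ we miss one factor $p$ if $m=0$ and two if $m\ge1$. They will come from the tame groups $\mathcal T_p$.

## 9. Uniform images at the finitely many small primes

For the primes in $S$ we use Arai (J. Théor. Nombres Bordeaux 20, 2008, 23–43; see also Cadoret–Tamagawa, Duke 162, 2013): for a number field $F_0$ and a prime $p$ there is $r$ such that for all $E_0/F_0$ with $j(E_0)$ outside a finite set, the image of $G_{F_0}$ in $GL(T_pE_0)$ contains $1+p^rM_2(\mathbb Z_p)$.

Two remarks make this usable.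

First, for $r\ge2$ the group $1+p^rM_2(\mathbb Z_p)$ is topologically generated by the four elements $1+p^rE_{ij}$ ($E_{ij}$ the matrix units). Indeed $(1+p^rx)^{p^k}\equiv1+p^{r+k}x\bmod p^{r+k+1}$, so the closed subgroup they generate surjects onto every layer $(1+p^{r+k}M_2(\mathbb Z_p))/(1+p^{r+k+1}M_2(\mathbb Z_p))$. A topologically finitely generated group has finitely many open subgroups of index at most a given number. So their intersection is open and contains some $1+p^{r'}M_2(\mathbb Z_p)$.

Second, after enlarging $r$ the statement holds for all non-CM $E_0/F_0$. For each of the finitely many exceptional non-CM $j$ fix one model; its image is open by Serre, so contains $1+p^rM_2(\mathbb Z_p)$ for some $r\ge2$. As $j\ne0,1728$, the other models are quadratic twists, and the image for a twist contains a subgroup of index $\le2$ of the image for the fixed model. Its intersection with $1+p^rM_2(\mathbb Z_p)$ has index $\le2$ there, so it contains $1+p^{r'}M_2(\mathbb Z_p)$ by the first remark.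

Let $\Pi_S=\Pi\cap S$, and let $Y_S$ be the image of $G_{F_0}$ in $\prod_{p\in\Pi_S}GL(T_p^0)$.

**Lemma 10.** There are $s_p=s_p(F_0)\ge2$, $p\in S$, with $Y_S\supseteq\prod_{p\in\Pi_S}(1+p^{s_p}M_p)$.

*Proof.* Let $r_p=r_p(F_0)\ge2$ be as above, so the projection of $Y_S$ to each factor contains $1+p^{r_p}M_p$. Let $Y_S^1=\{g\in Y_S:g_p\equiv1\bmod p\ \forall p\in\Pi_S\}$; its index in $Y_S$ is at most $c_1:=\prod_{p\in S}\#GL_2(\mathbb F_p)$. It is a closed subgroup of a product of pro-$p$ groups for distinct $p$, and such a group is the product of its projections $Y_p^1$. Indeed, let $g\in Y_S^1$ and fix $p$. Choose integers $N_k\equiv1\bmod p^k$, $N_k\equiv0\bmod q^k$ for the other $q\in\Pi_S$; then $g^{N_k}$ tends to the element with component $g_p$ at $p$ and trivial components elsewhere. So that element is in $Y_S^1$.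

The group $Y_p^1$ has index $\le c_1$ in the projection of $Y_S$ to the factor $p$, so $Y_p^1\cap(1+p^{r_p}M_p)$ has index $\le c_1$ in $1+p^{r_p}M_p$. By the first remark, it contains $1+p^{s_p}M_p$ for some $s_p\ge2$ depending only on $p,r_p,c_1$. $\blacksquare$

**Lemma 11.** Let $W=1+p^sM_p$ with $s\ge1$. Its second derived group satisfies $W''\supseteq SL(T_p^0)\cap(1+p^{s'}M_p)$ with $s'=12s+2$.

*Proof.* Let $u^+(x)=\begin{pmatrix}1&x\\0&1\end{pmatrix}$, $u^-(x)=\begin{pmatrix}1&0\\x&1\end{pmatrix}$. For $a=1+p^s$ and $y\in p^s\mathbb Z_p$, the commutators of $\mathrm{diag}(a,1)$ with $u^+(y)$ and $u^-(y)$ are $u^+((a-1)y)$ and $u^-((a^{-1}-1)y)$. So $W'$ contains $u^\pm(p^{2s}\mathbb Z_p)$. From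
$$u^+(x)u^-(y)=\begin{pmatrix}1+xy&x\\y&1\end{pmatrix}=u^-\Big(\frac y{1+xy}\Big)\,\mathrm{diag}\big(1+xy,(1+xy)^{-1}\big)\,u^+\Big(\frac x{1+xy}\Big)$$
with $x=p^{2s}$, $y\in p^{2s}\mathbb Z_p$, it contains $\mathrm{diag}(t,t^{-1})$ for all $t\in1+p^{4s}\mathbb Z_p$. For $t=1+p^{4s}$ the valuation of $t^{\pm2}-1$ is at most $4s+1$. The commutators of $\mathrm{diag}(t,t^{-1})$ with $u^+(y)$, $u^-(y)$ are $u^+((t^2-1)y)$, $u^-((t^{-2}-1)y)$. So $W''$ contains $u^\pm(p^k\mathbb Z_p)$ with $k=6s+1$, and then, by the displayed identity, $\mathrm{diag}(t,t^{-1})$ for $t\in1+p^{2k}\mathbb Z_p$. Finally every $\begin{pmatrix}A&B\\C&D\end{pmatrix}\in SL_2(\mathbb Z_p)$ that is $\equiv1\bmod p^{2k}$ equals $u^-(C/A)\,\mathrm{diag}(A,A^{-1})\,u^+(B/A)$. So $s'=2k$ works. $\blacksquare$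

## 10. Multiplying the contributions: proof of Proposition 2

**Step 1: split off the groups $K_p$.** Let $K=\prod_{p\in\Pi,\,p>p_0}K_p$, a closed normal subgroup of $G$. By (3), $[G:H]=[G:HK]\prod_{p>p_0}[K_p:K_p\cap H_p^*]$. It remains to bound $[G:HK]$ by looking at a quotient in which $K$ disappears. Let $O$ be the set of class O primes, $Q=\prod_{p\in O}Q_p$, $\pi=(\pi_p)_{p\in O}$, and
$$\theta:G\to Q\times\prod_{p\in\Pi_S}GL(T_p^0),\qquad\theta(g)=\big(\pi(g),(g_p)_{p\in\Pi_S}\big),\qquad Y=\theta(G).$$
Each $K_p$ acts only at $p$, and $\pi_p(\mathcal W_p)=1$ for $p\in O$; so $K\subset\ker\theta$ and $\theta(HK)=\theta(H)$. Hence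
$$[G:H]\ge[Y:\theta(H)]\prod_{p\in\Pi,\,p>p_0}[K_p:K_p\cap H_p^*].\tag{11}$$
Let $Y^0$ be the kernel of $Y\to Q$, that is, $Y^0=Y\cap\big(1\times\prod_{p\in\Pi_S}GL(T_p^0)\big)$. Then
$$[Y:\theta(H)]=[\pi(G):\pi(H)]\cdot[Y^0:Y^0\cap\theta(H)].\tag{12}$$

**Step 2: bound $[\pi(G):\pi(H)]$, to recover the missing factors $p$ at class O.** By (8), for $p\in O$ and $w\mid p$ the group $\pi(J_w)$ is concentrated in the factor $Q_p$. So $\pi(G)\supseteq\prod_{p\in O}\mathcal T_p$. Since $\pi(H)\cap\prod\mathcal T_p\subset\prod(\mathcal T_p\cap\pi_p(H))$,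
$$[\pi(G):\pi(H)]\ge\prod_{p\in O}[\mathcal T_p:\mathcal T_p\cap\pi_p(H)].$$
Let $h\in H$ with $\pi_p(h)=(\tau_1,\tau_2)\in\mathcal T_p$, and $x=h_p-1\in\mathfrak a_p$. The reduction of $x$ is upper triangular with diagonal $(\tau_1-1,\tau_2-1)$ in case O-B, and diagonal with these entries in case O-C. By Lemma 1 and $n\ge1$, $(\tau_1-1)(\tau_2-1)=0$. If $m\ge1$, then also $(\tau_1-1)+(\tau_2-1)=0$, so $\tau_1=\tau_2=1$, and $\mathcal T_p\cap\pi_p(H)$ is trivial. If $m=0$, the group $\mathcal T_p\cap\pi_p(H)$ lies in the union of the subgroups $\{\tau_1=1\}$ and $\{\tau_2=1\}$, hence in one of them, and has order $\le p-1$. With (7), the contribution of $p\in O$ is at least $\frac{p-1}{36}$ if $m=0$ and $\frac{(p-1)^2}{36}$ if $m\ge1$. Together with (10), each $p\in O$ contributes in total at least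
$$\tfrac1{36}p^{n-1}(p-1)\ge\tfrac1{72}p^n\ (m=0),\qquad\tfrac1{36}p^{n+m-2}(p-1)^2\ge\tfrac1{144}p^{n+m}\ (m\ge1).$$

**Step 3: bound $[Y^0:Y^0\cap\theta(H)]$, to treat the small primes independently of the tame quotients.** View $Y^0$ as a normal subgroup of $Y_S$, the projection of $Y$ to $\prod_{p\in\Pi_S}GL(T_p^0)$. Then $Y_S/Y^0$ is a quotient of $Y/Y^0\cong\pi(G)\subset Q$, and by (9) $Q''=1$. So $Y^0\supseteq Y_S''$. By Lemma 10, with $W_p=1+p^{s_p}M_p$, this contains $\prod_{p\in\Pi_S}W_p''$, and by Lemma 11
$$Y^0\supseteq\prod_{p\in\Pi_S}V_p^1,\qquad V_p^1=SL(T_p^0)\cap(1+p^{s_p'}M_p),\quad s_p'=12s_p+2 .$$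
As $Y^0\cap\theta(H)\subset\prod_{p\in\Pi_S}H_p^*$, Lemma 2(b) yields
$$[Y^0:Y^0\cap\theta(H)]\ge\prod_{p\in\Pi_S}[V_p^1:V_p^1\cap H_p^*]\ge\prod_{p\in\Pi_S}p^{n+2m-4s_p'-1}\ge c(F_0)\prod_{p\in\Pi_S}p^{n_p+m_p},$$
with $c(F_0)=\prod_{p\in S}p^{-4s_p'-1}$.

**Step 4: multiply.** Insert Steps 2 and 3 into (12) and then (11), and use (4), (6) for the classes A and $\Sigma$. The contributions are at least $p^{n+m}$ for $p\in\Pi_S$, up to the common constant $c(F_0)$; $\frac12p^{n+m}$ for class A; $\frac1{12}p^{n+m}$ for class $\Sigma$; and $\frac1{144}p^{n+m}$ for class O. This proves Proposition 2, and with it Theorem 1. $\blacksquare$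

## 11. From $144^{\omega}d$ to $d^{1+\epsilon}$: proof of Theorem 2

**CM curves.** Clark–Pollack (C. R. Math. 353, 2015, 683–688) give $\#E(F)[\mathrm{tors}]\le C\,d\log\log d$ for all CM $E/F$ with $d\ge3$, $C$ absolute. For $d\le2$ the torsion is bounded by Merel's theorem. So the bound $C_\epsilon d^{1+\epsilon}$ holds for CM curves.

**Non-CM curves.** Put $t=\#E(F)[\mathrm{tors}]$; the primes dividing $t$ are those dividing the exponent. Let $0<\eta<1$. Then $144^{\omega(t)}\le C_\eta t^\eta$: a prime $p\mid t$ with $p^\eta\ge144$ costs at most $p^\eta$, and only finitely many primes have $p^\eta<144$. So Theorem 1 gives $t^{1-\eta}\le C_0C_\eta d$. With $\eta=\epsilon/(1+\epsilon)$ we have $1-\eta=1/(1+\epsilon)$, and $t\le(C_0C_\eta d)^{1+\epsilon}$.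

Hence for all $E/F\in\mathcal I_{F_0}$
$$\exp E(F)[\mathrm{tors}]\le\#E(F)[\mathrm{tors}]\le C_\epsilon d^{1+\epsilon}\le C_\epsilon d^{2+\epsilon},$$
so both inequalities of the Conjecture hold with $B=1$.

**The precise form.** Let $d\ge3$. Note that $z/\log z\ge e$ for $z>1$, so $\frac{\log d}{\log\log d}\ge e$; any bounded factor can be absorbed by enlarging $C$. In particular we may assume $t\ge16$ in the non-CM case.

First, $\omega(t)\le c\log t/\log\log t$ for $t\ge16$, with $c$ absolute. Write $k=\omega(t)$; then $k!\le t$, and $k!\ge(k/e)^k$. If $k<\sqrt{\log t}$, then $k\le\log t/\log\log t$, because $z\le e^{z/2}$ for $z=\log\log t>0$. If $k\ge\sqrt{\log t}$, then $k(\frac12\log\log t-1)\le\log t$, which gives $k\le4\log t/\log\log t$ when $\log\log t\ge4$. For $\log\log t<4$, $t$ and $k$ are bounded, while $\log t/\log\log t\ge e$.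

Next, taking $\epsilon=1$ above, $\log t\le2\log d+O_{F_0}(1)\le C'\log d$ with some $C'=C'(F_0)\ge1$. The function $\log t/\log\log t$ is increasing for $t\ge16$, so
$$\frac{\log t}{\log\log t}\le\frac{C'\log d}{\log C'+\log\log d}\le C'\,\frac{\log d}{\log\log d}.$$
Inserting $\omega(t)\le cC'\log d/\log\log d$ in Theorem 1 gives $t\le d\exp(C\log d/\log\log d)$ after enlarging $C$.

For CM curves, the Clark–Pollack bound suffices, since $\log\log d\le\exp(\log d/\log\log d)$. To see this put $z=\log\log d>0$: the claim is $z\log z\le e^z$, which is clear for $z\le1$, and for $z>1$ follows from $z\log z\le z^2/e$ and $z^2\le e\cdot e^z$, as $z^2e^{-z}\le4e^{-2}<e$. $\blacksquare$
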